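# Primitive groups that leave a positive proportion of ranks unsynchronized

## 1. Linear lower bounds for $N(G)$ in product action

For a permutation group $G$ on a finite set $\Omega$ with $|\Omega|=n$, let $N(G)$ be the number of $r\in\{1,\dots,n-1\}$ such that some map $f:\Omega\to\Omega$ with $|f(\Omega)|=r$ has the following property: the monoid $\langle G,f\rangle$ contains no constant map. For a group $H$ of permutations of a set $V$ and $K\le S_k$, let $H\wr K$ act on $V^k$ in product action. Let $\omega$ and $\chi$ denote clique number and chromatic number.

**Theorem A.** Let $G_k=(S_3\wr S_2)\wr S_k$, acting on $n=9^k$ points. Then $G_k$ is primitive, and for all $k\ge2$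
$$N(G_k)\ \ge\ \tfrac12\left(3\cdot 9^{k-2}+5\cdot 3^{k-2}\right)\ >\ \frac n{54}.$$

**Theorem B.** $\displaystyle\liminf_{k\to\infty} N(G_k)/9^k\ \ge\ \frac1{36}.$

**Theorem C.** Let $H$ be a primitive group of degree $m$ that fails to synchronize some non-permutation. Then there is an $H$-invariant graph $X$, neither null nor complete, with $\omega(X)=\chi(X)=:c$. For any such $X$ we have $2\le c<m$. Let $s\ge1$ be least with $c^s\ge c(m+c-1)/(c-1)$. For every $k\ge\max(2,s)$ and every transitive $K\le S_k$, the group $H\wr K$ is primitive of degree $n=m^k$, and it fails to synchronize **every** rank $r$ with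
$$r\equiv c^k \pmod{m-c},\qquad c^k\le r<c^k+m^{k-s+1}-c^{k-s+1}.$$
In particular $N(H\wr K)\ge m^{k-s}=m^{-s}n$, where $m^{-s}$ does not depend on $k$.

These theorems answer a question posed in the slides "Finding Where You Are:". The conjecture there says that if $G$ is primitive, there are only $o(n)$ ranks of maps which it does not synchronize, that is,
$$\max\{N(G): G\text{ primitive of degree }n\}=o(n)\qquad(n\to\infty).$$
Theorem A shows that the conjecture is **false**: along the degrees $n=9^k$ the maximum exceeds $n/54$. Theorem B improves the constant. Theorem C says that the example is not isolated: each primitive group that fails to synchronize even one map produces, through its product-action powers, a family of counterexamples.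

## 2. Synchronization, blocks and product action

Maps are written on the left, so $gf$ means "first $f$, then $g$". The **rank** of $f:\Omega\to\Omega$ is the size of its image.

**Definition.** $G$ *synchronizes* a non-permutation $f$ if $\langle G,f\rangle$ contains a map of rank $1$. Otherwise $G$ does not synchronize $f$. We say that $G$ *does not synchronize rank $r$*, for $1\le r\le n-1$, if there is some map of rank $r$ that $G$ does not synchronize.

Example. Let $G$ be the group of rotations of $\mathbb Z_4$. Let $f$ fix $0,1,2$ and send $3$ to $0$. The image is $\{0,1,2\}$. Rotate by $2$ to get $\{2,3,0\}$ and apply $f$ to get $\{2,0\}$; rotate by $1$ to get $\{3,1\}$ and apply $f$ to get $\{0,1\}$; rotate by $3$ to get $\{3,0\}$ and apply $f$ to get $\{0\}$. So $G$ synchronizes $f$. On the other hand let $f'$ be $0,1,2,3\mapsto 0,1,0,1$. Rotations and $f'$ all send a pair of points of different parity to a pair of points of different parity, so no product of them is constant, and $G$ does not synchronize $f'$.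

**Definition.** A *block* for a transitive group $G$ is a nonempty $B\subseteq\Omega$ such that each $g\in G$ has $g(B)=B$ or $g(B)\cap B=\emptyset$. $G$ is *primitive* if it is transitive and its only blocks are single points and $\Omega$. Equivalently, the only $G$-invariant equivalence relations are equality and the universal relation. $G$ is *regular* if it is transitive and point stabilizers are trivial.

**Definition.** Let $H$ act on $V$, $|V|=m$, and let $K\le S_k$. In *product action*, $H\wr K$ acts on $V^k$: it is generated by $H^k$ acting coordinate by coordinate, and by $K$ permuting the $k$ coordinates.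

Example. $S_3\wr S_2$ acts on the $3\times3$ grid. Its elements permute the rows, permute the columns, and possibly exchange the two coordinates. It has order $6\cdot6\cdot2=72$. Also $(S_3\wr S_2)\wr S_k$ on $9^k$ points is $S_3\wr(S_2\wr S_k)$, where $S_2\wr S_k$ permutes the $2k$ coordinates and preserves the $k$ pairs.

Graphs are finite and loopless. An *endomorphism* of $\Gamma$ is a map on vertices sending edges to edges; $\mathrm{End}(\Gamma)$ is the monoid of all of them. A non-edge may go to anything. A graph is *null* if it has no edges.

**Why primitivity matters.** Suppose $G$ preserves an equivalence relation with $m\ge2$ classes of size $k\ge2$, so that $n=mk$. Then $G$ preserves the disjoint union of $m$ copies of $K_k$, and also its complement, the complete multipartite graph. An endomorphism of the first carries each $K_k$ bijectively onto some $K_k$, and the ranks are exactly the multiples $k,2k,\dots,mk$. For the second, we may map each class into itself in any way, so every integer from $m$ to $mk$ is a rank. Lemma 1 below says that these ranks, if less than $n$, are not synchronized. The integers from $m$ to $n-1$, together with the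 multiples of $k$ below $m$, number
$$n-m+\lceil m/k\rceil-1\ \ge\ n\left(1-\tfrac1k+\tfrac1{k^2}\right)-1,$$
and $1-t+t^2\ge\frac34$ for every real $t$, so imprimitive groups of this kind fail at least $(\frac34-o(1))n$ ranks. For comparison, the slides quote primitive groups of degree $n=k^4$ failing about $\sqrt n$ ranks. The conjecture asks whether primitive groups always stay at $o(n)$.

## 3. Unsynchronized maps as endomorphisms of invariant graphs

**Lemma 1.** If $\Gamma$ is a non-null graph with $G\le\mathrm{Aut}(\Gamma)$ and $f\in\mathrm{End}(\Gamma)$ is not a permutation, then $G$ does not synchronize $f$.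

*Proof.* Every element of $\langle G,f\rangle$ is an endomorphism of $\Gamma$. It sends an edge to an edge, hence to two distinct points, so it is not constant. $\square$

So a lower bound for $N(G)$ is a supply of endomorphisms of one invariant graph. The converse also holds, in a strong form.

**Lemma 2.** Suppose $G$ does not synchronize the non-permutation $f$. Then there is a $G$-invariant graph $X$, neither null nor complete, with $f\in\mathrm{End}(X)$ and $\omega(X)=\chi(X)$.

*Proof.* Let $M=\langle G,f\rangle$. Put $x\sim y$ iff $x\ne y$ and no $g\in M$ satisfies $g(x)=g(y)$.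

**Step 1 (to see that $M$ preserves $X$).** Let $x\sim y$ and $h\in M$. Then $h(x)\ne h(y)$. If some $g\in M$ had $g(h(x))=g(h(y))$, then $gh\in M$ would identify $x$ and $y$. So $h(x)\sim h(y)$, and $M\subseteq\mathrm{End}(X)$. Elements of $G$ and their inverses are endomorphisms, so $G\le\mathrm{Aut}(X)$.

**Step 2 (to see that $X$ is not complete).** $f$ is not a permutation of a finite set, so it identifies two points, and these are not adjacent.

**Step 3 (to compute $\omega$ and $\chi$).** Choose $e\in M$ of least rank $c$. As $M$ has no constant map, $c\ge2$. If two distinct points of $\mathrm{im}(e)$ were non-adjacent, some $g\in M$ would identify them, and $ge$ would have smaller rank. So $\mathrm{im}(e)$ is a clique of size $c\ge2$; thus $X$ is non-null and $\omega(X)\ge c$. Also $e$ sends adjacent vertices to distinct points of $\mathrm{im}(e)$, so $e$ is a proper colouring with $c$ colours and $\chi(X)\le c$. Since $\omega\le\chi$ always, $\omega(X)=\chi(X)=c$. $\square$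

A proper colouring by the vertices of a clique is itself an endomorphism. This map is used throughout, so we fix notation for it.

**Setup.** $X$ is a graph on $V$, $|V|=m$, with a clique $Q$ of size $c$, where $2\le c<m$, and with a proper colouring in $c$ colours. We use the elements of $Q$ as colours, so the colouring is a map
$$\varphi:V\to Q,\qquad x\sim y\Rightarrow\varphi(x)\neq\varphi(y).$$
Since the points of $Q$ are pairwise adjacent, $\varphi$ is injective on $Q$, hence onto $Q$. The main example has $V=\mathbb F_3^2$, with $x\sim y$ iff $x$ and $y$ differ in both coordinates; $Q=\{(a,a):a\in\mathbb F_3\}$ is a clique, and $\varphi(a,b)=(a,a)$ is proper because adjacent points have different first coordinates. Here $m=9$, $c=3$, and $X$ is invariant under $H=S_3\wr S_2$.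

## 4. Degree nine by hand

Let us compute $N(H)$ for $H=S_3\wr S_2$ on the $3\times3$ grid. There are two $H$-orbits on pairs of distinct points: the pairs differing in both coordinates and the pairs differing in exactly one. So the only $H$-invariant graphs that are neither null nor complete are $X$ and its complement $L$. By Lemmas 1 and 2, the unsynchronized maps are exactly the non-permutations in $\mathrm{End}(X)\cup\mathrm{End}(L)$. Moreover $X\cong L$: the invertible linear map $(a,b)\mapsto(a+b,a-b)$ turns a difference $(d,\pm d)$, $d\ne0$, into $(2d,0)$ or $(0,2d)$, so it sends edges of $X$ to edges of $L$, and both graphs have 18 edges. It is enough to study $L$.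

Call rows and columns *lines*. The triangles of $L$ are exactly the lines: if $p,q$ share a row, a point in another row cannot share a column with both. Let $f\in\mathrm{End}(L)$; it sends lines bijectively to lines. Suppose some row went to a row, with first index $a$, and another row to a column, with second index $b$. The three column edges between the two rows would give a bijection from $\{(a,j)\}$ to $\{(i,b)\}$ pairing each point with an adjacent point. (If a paired couple were equal, adjacency would fail anyway.) But $(a,j)$ with $j\ne b$ is adjacent to $(i,b)$ only if $i=a$, so two points would be paired with the same point $(a,b)$, a contradiction. So all rows go to lines of one kind, and likewise all columns. After exchanging coordinates in the target if needed, rows go to rows.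

- If columns go to columns, $f(i,j)=(g(i),h(j))$. As $f$ is injective on each line, $g$ and $h$ are bijections and $f$ is a permutation.
- If columns go to rows, the image of column $1$ lies in one row and meets the image of every row. So all three rows have the same image, and $f$ has rank $3$.

Thus the ranks of endomorphisms are exactly $3$ and $9$ (rank $3$ occurs for $X$ through $\varphi$), and $N(H)=1$. One bad rank out of eight says nothing about asymptotics, so we take powers.

## 5. Coordinatewise maps and the layers that fail

For $k\ge1$ let $\Gamma_k$ be the graph on $V^k$ with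
$$x\sim y\iff x_i\sim_X y_i\text{ for some }i. \tag{1}$$
It is loopless and non-null. If $H\le\mathrm{Aut}(X)$, then acting by $H$ in each coordinate, or permuting coordinates, does not change the right side of (1). So $H\wr S_k\le\mathrm{Aut}(\Gamma_k)$, and every non-permutation in $\mathrm{End}(\Gamma_k)$ is unsynchronized by $H\wr S_k$. Let $\Gamma_0$ be the one-vertex graph, and let $R_k$ be the set of ranks of endomorphisms of $\Gamma_k$. Then $R_0=\{1\}$, and $m^k\in R_k$ because of the identity.

The obvious endomorphisms are $f_1\times\cdots\times f_k$ with $f_i\in\mathrm{End}(X)$: an adjacent coordinate stays adjacent. Their ranks are the products of the ranks of the $f_i$. In the $3\times 3$ example the factors are $3$ or $9$, and we get the ranks $3^{k},3^{k+1},\dots,3^{2k}$. Only $k=\log_9 n$ of these are less than $n$. Ranks that multiply are too sparse.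

We would like ranks to *add*. Write $V^k=V^{k-1}\times V$, cut it into $m$ layers by the last coordinate, and use a different map in each layer: $F(y,x)=(f_x(y),x)$. The rank is then $\sum_x\mathrm{rank}(f_x)$. This fails at one exact point. If $x\ne x'$ are *not* adjacent, then $(y,x)\sim(y',x')$ whenever $y\sim y'$, and nothing makes $f_x(y)$ adjacent to $f_{x'}(y')$. A concrete failure in $\Gamma_2$: let $f_{x_0}=\varphi$ for $x_0=(0,0)$ and let all other $f_x$ be the identity. Take $x=(0,1)$, $y=(0,1)$, $y'=(1,0)$. Then $y\sim y'$, so $(y,x_0)\sim(y',x)$. The images are $((0,0),(0,0))$ and $((1,0),(0,1))$, which differ in one component only in each of the two coordinates, so they are not adjacent.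

Two layers can be treated independently only if their last coordinates are adjacent after the map. If we first collapse the last coordinate by $\varphi$ onto the clique $Q$, any two *different* surviving layers are adjacent. Two points falling into the *same* layer had non-adjacent last coordinates, so their adjacency comes from the other coordinates, which one common map preserves.

## 6. Ranks that add: gluing along a colouring

**Lemma 3.** Let $k\ge1$. If $r_w\in R_{k-1}$ for each $w\in Q$, then $\sum_{w\in Q}r_w\in R_k$.

*Proof.* Choose $f_w\in\mathrm{End}(\Gamma_{k-1})$ of rank $r_w$ and put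
$$F(y,x)=(f_{\varphi(x)}(y),\ \varphi(x))\qquad (y\in V^{k-1},\ x\in V).$$

**Step 1 (to check that $F$ is an endomorphism).** Let $(y,x)\sim(y',x')$. If $\varphi(x)\ne\varphi(x')$, these are distinct vertices of the clique $Q$, so they are adjacent and the images are adjacent through the last coordinate. If $\varphi(x)=\varphi(x')=w$, then $x\not\sim x'$ because $\varphi$ is proper, so the adjacency comes from the other coordinates: $y\sim y'$ in $\Gamma_{k-1}$. Hence $f_w(y)\sim f_w(y')$, and the images are adjacent. For $k=1$ the second case does not arise, since $(y,x)\sim(y',x')$ then means $x\sim x'$.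

**Step 2 (to compute the rank).** As $\varphi$ is onto $Q$, the image of $F$ is the disjoint union over $w\in Q$ of $\mathrm{im}(f_w)\times\{w\}$, of size $\sum_w r_w$. $\square$

So $R_k$ contains every sum of $c$ elements of $R_{k-1}$, and also $m^k$. For $m=9$, $c=3$:

- $R_1\supseteq\{3,9\}$.
- $R_2\supseteq\{9,15,21,27\}\cup\{81\}$, so $N(G_2)\ge4$ once we know that $G_2$ is the group of interest.
- For $R_3$, write the known elements of $R_2$ as $9+6v$ with $v\in\{0,1,2,3,12\}$. Sums of three such $v$ are $0,\dots,9$; $12,\dots,18$; $24,\dots,27$; $36$. This is $10+7+4+1=22$ ranks $27+6v$. The identity has $v=117$.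

The groups of values start at $0,12,24,36$, like a leading digit times $12$, followed by a trailing digit. The next section makes this exact.

## 7. Splitting trees and a numeration system

Applying Lemma 3 repeatedly is a game on a tree. A node of height $h$ stands for an element of $R_h$. We may declare it *full*, contributing $m^h$, or split it into $c$ nodes of height $h-1$. Nodes of height $0$ contribute $1$. If we never declare a node full, a node of height $h$ contributes $c^h$ in total. Declaring it full gains $m^h-c^h$. So put
$$u_h=\frac{m^h-c^h}{m-c}=\sum_{i=0}^{h-1}m^ic^{h-1-i}.$$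
Then
$$u_0=0,\quad u_1=1,\quad u_{h+1}=m\,u_h+c^h,\quad u_h\ge c^{h-1}\text{ and }u_h\ge m^{h-1}\ (h\ge1). \tag{2}$$
The recursion holds since $m(m^h-c^h)+(m-c)c^h=m^{h+1}-c^{h+1}$; the inequalities keep the terms $i=0$ and $i=h-1$. For $m=9$, $c=3$: $u_1=1$, $u_2=12$, $u_3=117$.

If there are $x$ nodes of height $h$ not below a full node, and we declare $L$ of them full, then $c(x-L)$ nodes of height $h-1$ remain. For integers $h,x\ge0$ define accordingly
$$T_0(x)=\{0\},\qquad T_h(x)=\bigcup_{L=0}^{x}\bigl(L\,u_h+T_{h-1}(c(x-L))\bigr)\quad(h\ge1). \tag{3}$$

**Lemma 4.** If $v\in T_h(x)$, then $xc^h+(m-c)v$ is a sum of $x$ elements of $R_h$ (repetitions allowed). In particular $c^k+(m-c)v\in R_k$ for $v\in T_k(1)$.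

*Proof.* Induction on $h$. For $h=0$ we have $v=0$, and $x$ is a sum of $x$ copies of $1\in R_0$. Let $h\ge1$ and $v=Lu_h+v'$ with $0\le L\le x$ and $v'\in T_{h-1}(c(x-L))$. By induction $c(x-L)c^{h-1}+(m-c)v'$ is a sum of $c(x-L)$ elements of $R_{h-1}$. Group these into $x-L$ groups of size $c$; by Lemma 3 each group sums to an element of $R_h$. Add $L$ copies of $m^h=c^h+(m-c)u_h\in R_h$. We have a sum of $x$ elements of $R_h$, with total
$$(x-L)c^h+(m-c)v'+Lc^h+(m-c)Lu_h=xc^h+(m-c)v.\qquad\square$$

Example with $m=9$, $c=3$, $k=3$: split the root, declare two of the three nodes of height $2$ full, split the third and declare all its three children full. The rank is $81+81+27=189=27+6(2\cdot12+3\cdot1)$.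

Different strings of numbers $L$ may give the same $v$. To count distinct ranks we cap the digits at $m-1$.

**Lemma 5.** Let $a\ge1$. If $0\le L_h\le m-1$ for $a\le h\le b$, then $\sum_{h=a}^bL_hu_h\le u_{b+1}-u_a$. If $(L_h)\ne(L'_h)$ are two such strings, then $\sum_{h=a}^bL_hu_h$ and $\sum_{h=a}^bL'_hu_h$ differ by at least $u_a$.

*Proof.* By (2), $u_{h+1}-u_h=(m-1)u_h+c^h\ge(m-1)u_h$. Summing over $h$ gives the first claim. For the second, let $j$ be the largest index with $L_j\ne L_j'$, and say $L_j>L'_j$. Below $j$ the second string gains at most $\sum_{h=a}^{j-1}(m-1)u_h\le u_j-u_a$ over the first. So the difference is at least $u_j-(u_j-u_a)=u_a$. $\square$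

## 8. Primitivity of $G_k$ and the count behind Theorem A

From here to the end of Section 9, $X$, $Q$, $\varphi$ are the main example, with $m=9$, $c=3$, $H=S_3\wr S_2$ and $G_k=H\wr S_k\le\mathrm{Aut}(\Gamma_k)$.

**Step 1 (to show that $G_k$ is primitive).** Identify $V^k$ with $\mathbb F_3^{2k}$. As $S_3$ consists of all maps $t\mapsto\pm t+b$ of $\mathbb F_3$, the group $G_k$ contains all translations, all sign changes $\sigma_i$ of a single coordinate, and a group permuting the $2k$ coordinates transitively. In particular it is transitive. Let $B$ be a block with $|B|>1$; moving it by a translation, we may assume $0\in B$. For $b\in B$, translation by $b$ sends $0\in B$ to $b\in B$, so $B+b=B$. Thus $B$ is closed under addition and, being finite, is a subgroup, i.e. an $\mathbb F_3$-subspace. Any $g\in G_k$ fixing $0$ has $0\in g(B)\cap B$, so $g(B)=B$. Take $w\in B$ with $w_i\ne0$. Then $w-\sigma_i(w)=2w_ie_i\in B$, so $e_i\in B$. By the coordinate permutations, which fix $0$, every $e_j\in B$. So $B=\mathbb F_3^{2k}$.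

**Step 2 (to turn ranks into digit strings).** We describe part of $T_k(1)$. At level $k$ choose $L=0$; this leads to $T_{k-1}(3)$. From then on we record a *state* $y$, meaning that we are in some $T_h(3y)$. The starting state is $y=1$, with $h=k-1$. In state $y$ we choose a digit
$$0\le L\le\min(3y,8),\qquad\text{and the new state is }3y-L,$$
since by (3) the choice $L$ in $T_h(3y)$ leads to $T_{h-1}(3(3y-L))$. The bound $3y$ comes from (3), and the bound $8=m-1$ is our cap. Call $(L_{k-1},\dots,L_1)$ *valid* if it follows these rules. Each valid string gives
$$v=\sum_{h=1}^{k-1}L_hu_h\in T_k(1).$$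

**Step 3 (to see that valid strings give distinct non-permutation ranks).** By Lemma 5 with $a=1$, $b=k-1$, distinct strings give distinct $v$, and $v\le u_k-1$. By Lemma 4, $3^k+6v\in R_k$. These ranks are distinct and smaller than $3^k+6u_k=9^k$. By Lemma 1, $N(G_k)$ is at least the number of valid strings.

**Step 4 (to count valid strings).** Let $f_y(h)$ be the number of valid strings of length $h$ starting in state $y$. Then $f_y(0)=1$ and
$$f_y(h)=\sum_{L=0}^{\min(3y,8)}f_{3y-L}(h-1)\qquad(h\ge 1).$$
The small states are the only delicate ones.

- State $0$ allows only $L=0$ and stays at $0$, so $f_0(h)=1$.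
- If $y\ge4$, all nine digits are allowed and the new state is at least $3y-8\ge4$. So $f_y(h)=9^h$.
- For $h\ge1$, put $F(h-1)=f_1(h-1)+f_2(h-1)+f_3(h-1)$. From state $1$ the new states are $3,2,1,0$, so $f_1(h)=F(h-1)+1$.
- From state $2$ they are $6,5,4,3,2,1,0$, so $f_2(h)=3\cdot9^{h-1}+F(h-1)+1$.
- From state $3$ they are $9,8,7,6,5,4,3,2,1$, so $f_3(h)=6\cdot9^{h-1}+F(h-1)$.

Adding the last three lines,
$$F(0)=3,\qquad F(h)=9^h+3F(h-1)+2\quad(h\ge1).$$
Try $F(h)=\alpha9^h+\beta3^h+\gamma$. The $9^h$ terms give $\alpha=1+\alpha/3$, so $\alpha=\frac32$; the constants give $\gamma=3\gamma+2$, so $\gamma=-1$; and $F(0)=3$ gives $\beta=\frac52$. Since the recursion determines $F$, we have $F(h)=\frac12(3\cdot9^h+5\cdot3^h-2)$. Therefore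
$$f_1(h)=F(h-1)+1=\tfrac12\left(3\cdot9^{h-1}+5\cdot3^{h-1}\right)\qquad(h\ge1). \tag{4}$$

**Step 5 (to conclude).** For $k\ge2$ take $h=k-1\ge1$:
$$N(G_k)\ge f_1(k-1)=\tfrac12\left(3\cdot9^{k-2}+5\cdot3^{k-2}\right)>\tfrac32\cdot9^{k-2}=\frac{9^k}{54}.$$
This proves Theorem A, and with it the failure of the conjecture. $\square$

As a check, (4) gives $f_1(1)=4$ and $f_1(2)=21$. The hand count for $k=3$ was $22$: the cap at $8$ discards only the string with $L_2=0$, $L_1=9$.

**Remark.** The constants cannot be pushed far with these endomorphisms alone. Every element of $T_k(1)$ with $L=0$ at level $k$ gives a rank which is a sum of three elements of $R_{k-1}$, so at most $n/3$, and which is congruent to $3$ modulo $6$. So at most $n/18+1$ ranks below $n$ arise from $T_k(1)$.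

## 9. Full intervals in $T_h(x)$, and Theorem B

The cap on digits avoided repetitions, but once the number $x$ of free nodes is large, no counting is needed: the greedy algorithm represents *every* integer in a long interval. The lemma is for general $m$ and $c$.

**Lemma 6.** Let $Y$ be a real number with $Y\ge c(m+c-1)/(c-1)$. If $x\ge Y$ is an integer and $h\ge0$, then $T_h(x)\supseteq\{0,1,\dots,u_{h+1}-1\}$.

*Proof.* Induction on $h$. For $h=0$, $u_1=1$ and $T_0(x)=\{0\}$. Let $h\ge1$ and $0\le v<u_{h+1}$.

**Step 1 (to see that the greedy digit is affordable).** By (2), $u_{h+1}=mu_h+c\cdot c^{h-1}\le(m+c)u_h$. So $L=\lfloor v/u_h\rfloor\le m+c-1$, and $m+c-1\le Y\le x$ because $c/(c-1)\geq1$.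

**Step 2 (to see that enough nodes remain).** The condition on $Y$ says $(c-1)Y\ge c(m+c-1)$, that is, $c\bigl(Y-(m+c-1)\bigr)\ge Y$. Hence $c(x-L)\ge c\bigl(Y-(m+c-1)\bigr)\ge Y$.

**Step 3 (to finish).** The remainder $v'=v-Lu_h$ lies in $\{0,\dots,u_h-1\}$. By induction $v'\in T_{h-1}(c(x-L))$, and so $v=Lu_h+v'\in T_h(x)$ by (3). $\square$

For $m=9$, $c=3$ we may take $Y=\frac{3\cdot11}{2}=\frac{33}2$, so the lemma applies to all integers $x\ge17$.

**Proof of Theorem B.** Fix $J\ge1$ and let $k>J$.

**Step 1 (to use $J$ digits and then a whole interval).** Consider strings $(L_{k-1},\dots,L_{k-J})$ obeying the rules of Section 8, starting from state $1$, whose final state $y$ is at least $6$. Let $g_J$ be their number, which does not depend on $k$. After such a string we are in $T_{k-J-1}(3y)$ with $3y\ge18$. By Lemma 6 this set contains $\{0,\dots,u_{k-J}-1\}$. Hence $T_k(1)$ contains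
$$\sum_{i=1}^JL_{k-i}u_{k-i}+v'\qquad\text{for all }0\le v'<u_{k-J}.$$

**Step 2 (to see that nothing is counted twice).** By Lemma 5 with $a=k-J$ and $b=k-1$, leading sums of different strings differ by at least $u_{k-J}$, and each is at most $u_k-u_{k-J}$. So all the values in Step 1 are distinct and less than $u_k$. As in Section 8, they give distinct ranks less than $9^k$, and
$$N(G_k)\ge g_J\,u_{k-J}.$$

**Step 3 (to see that few strings are excluded).** A state $\ge6$ is followed only by states $\ge18-8=10$. So a string whose final state is at most $5$ has all its states in $\{0,\dots,5\}$. The numbers of successors inside $\{0,\dots,5\}$ are as follows.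

- State $0$: only $0$, so $1$ successor.
- State $1$: $0,1,2,3$, so $4$ successors.
- State $2$: from $0,\dots,6$ keep $0,\dots,5$, so $6$ successors.
- State $3$: from $1,\dots,9$ keep $1,\dots,5$, so $5$ successors.
- State $4$: from $4,\dots,12$ keep $4,5$, so $2$ successors.
- State $5$: from $7,\dots,15$ keep none, so $0$ successors.

From a given state different digits give different successors, so at most $6^J$ strings end in a state $\le5$. By (4), $f_1(J)\ge\frac32 9^{J-1}=9^J/6$. Therefore $g_J\ge f_1(J)-6^J\ge 9^J/6-6^J$.

**Step 4 (to pass to the limit).** We have $u_{k-J}=(9^{k-J}-3^{k-J})/6$, so $u_{k-J}/9^k\to 9^{-J}/6$ as $k\to\infty$. Thus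
$$\liminf_{k\to\infty}\frac{N(G_k)}{9^k}\ \ge\ \frac16\left(\frac16-\left(\frac23\right)^J\right)$$
for every $J\ge1$. Let $J\to\infty$. $\square$

## 10. Powers of an arbitrary primitive non-synchronizing group

For Theorem C we need two facts about groups. The first shows that $H$ is not regular. The second, which is Lemma 2.7A in Dixon–Mortimer, *Permutation Groups*, gives primitivity of $H\wr K$; here is a proof.

**Lemma 7 (clique–coclique bound).** Let a group $H\le\mathrm{Aut}(X)$ be transitive on the $m$ vertices of $X$. If $Q$ is a clique and $A$ a set of pairwise non-adjacent vertices, then $|Q||A|\le m$.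

*Proof.* For $q\in Q$ and $a\in A$ exactly $|H|/m$ elements $h\in H$ have $h(q)=a$. So $\sum_{h\in H}|h(Q)\cap A|=|Q||A||H|/m$. Each $h(Q)$ is a clique, so each term is at most $1$, and $|Q||A||H|/m\le|H|$. $\square$

**Lemma 8.** Let $H$ be primitive and not regular on a finite set $V$, and let $K\le S_k$ be transitive, $k\ge2$. Then $W=H\wr K$ is primitive on $V^k$ in product action.

*Proof.* $W$ is transitive because $H^k$ is. Let $B$ be a block with $|B|>1$, and let $W_B$ be the group of $g\in W$ with $g(B)=B$. If $g\in W$ sends some point of $B$ into $B$, then $g\in W_B$. Write $H_{(i)}$ for $H$ acting in coordinate $i$ only. Fix $\alpha\in V$. By transitivity we may assume that $a=(\alpha,\dots,\alpha)\in B$. Every element of $W$ fixing $a$ lies in $W_B$.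

**Step 1 (to show that $H_\alpha$ fixes only $\alpha$).** Suppose $H_\alpha$ fixes $\beta\ne\alpha$. Then $H_\alpha\le H_\beta$, and the two have equal order, so $H_\alpha=H_\beta$. The relation "$H_\gamma=H_\delta$" is an $H$-invariant equivalence relation on $V$, different from equality, so by primitivity it is universal. Then $H_\alpha$ fixes every point and is trivial, and $H$ is regular, a contradiction.

**Step 2 (to find two points of $B$ differing only in one coordinate).** Take $b\in B$, $b\ne a$, and $i$ with $b_i\ne\alpha$. By Step 1 some $h\in H_\alpha$ moves $b_i$. Apply $h$ in coordinate $i$. This element fixes $a$, so it lies in $W_B$, and it sends $b$ to a point $b'\in B$ that differs from $b$ exactly in coordinate $i$.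

**Step 3 (to fill the whole line).** Let $\ell\subseteq V^k$ be the set of points agreeing with $b$ outside coordinate $i$. The group $H_{(i)}$ maps $\ell$ to itself and acts on it as $H$ acts on $V$. The set $B\cap\ell$ is a block for this action: if $g(B\cap\ell)$ meets $B\cap\ell$, then $g(B)=B$, so $g(B\cap\ell)=B\cap\ell$. It contains $b$ and $b'$, so $B\cap\ell=\ell$ by primitivity of $H$.

**Step 4 (to reach all of $V^k$).** Each element of $H_{(i)}$ sends $b$ to a point of $\ell\subseteq B$, so $H_{(i)}\le W_B$. The group $K$ fixes $a$, so $K\le W_B$. As $K$ is transitive on coordinates, conjugating by $K$ gives $H_{(j)}\le W_B$ for all $j$. Hence $H^k\le W_B$, and $H^k$ is transitive on $V^k$, so $B=V^k$. $\square$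

**Proof of Theorem C.**

**Step 1 (to obtain $X$ and the bounds on $c$).** Lemma 2 gives an $H$-invariant graph $X$, neither null nor complete, with $\omega(X)=\chi(X)$. Now let $X$ be any such graph, with common value $c$. An edge gives $c=\omega\ge2$. Two distinct non-adjacent vertices can receive the same colour and all others different colours, so $c=\chi\le m-1$. In particular $s$ exists, since $c\ge2$.

**Step 2 (to show that $H$ is not regular).** Suppose it is. Identify $V$ with $H$ acting on itself by left multiplication. Every subgroup of $H$ is then a block, because its left cosets are equal or disjoint. So $H\neq 1$ has no subgroups except $1$ and $H$, and $|H|=m=p$ is prime. Let $\alpha(X)$ be the largest size of a set of pairwise non-adjacent vertices. Lemma 7 gives $c\,\alpha(X)\le p$. The $c$ colour classes of a proper colouring have size at most $\alpha(X)$ and cover $V$, so $c\,\alpha(X)\ge p$. Hence $c\,\alpha(X)=p$, and $c\in\{1,p\}$, which contradicts $2\le c<m=p$.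

**Step 3 (to get primitivity).** By Step 2 and Lemma 8, $H\wr K$ is primitive for every $k\ge2$ and transitive $K\le S_k$.

**Step 4 (to produce the ranks).** Since $\omega(X)=\chi(X)=c$ and $2\le c<m$, the setup of Section 3 applies to $X$, and $\Gamma_k$ is invariant under $H\wr K$. Let $k\ge\max(2,s)$. Choosing $L=0$ at the top $s$ levels in (3),
$$T_k(1)\supseteq T_{k-1}(c)\supseteq T_{k-2}(c^2)\supseteq\cdots\supseteq T_{k-s}(c^s).$$
As $c^s\ge c(m+c-1)/(c-1)$, Lemma 6 with $x=Y=c^s$ and $h=k-s$ gives
$$T_k(1)\supseteq\{0,1,\dots,u_{k-s+1}-1\}.$$
By Lemma 4, $c^k+(m-c)v\in R_k$ for $0\le v<u_{k-s+1}$. Since $(m-c)u_{k-s+1}=m^{k-s+1}-c^{k-s+1}$, these are exactly the integers $r\equiv c^k\pmod{m-c}$ with $c^k\le r<c^k+m^{k-s+1}-c^{k-s+1}$.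

**Step 5 (to see that they are unsynchronized, and to count them).** As $s\ge1$, $v<u_{k-s+1}\le u_k$, so each rank is less than $c^k+(m-c)u_k=m^k$, and the endomorphism is not a permutation. Lemma 1 says that $H\wr K$ does not synchronize it. The number of these ranks is $u_{k-s+1}\ge m^{k-s}$ by (2). $\square$

For $H=S_3\wr S_2$ with $m=9$, $c=3$, the condition is $3^s\ge\frac{33}2$, so $s=3$. Theorem C then gives all $r\equiv3\pmod 6$ with $3^k\le r<3^k+9^{k-2}-3^{k-2}$. This is a smaller count than in Theorem A, but it is an unbroken progression, and it holds for every transitive $K$.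

## 11. The groups $S_q\wr(S_d\wr S_k)$, and which degrees can occur

**Corollary D.** For all fixed $q\ge3$, $d\ge2$ there is $\varepsilon=\varepsilon(q,d)>0$ such that for all sufficiently large $k$ the primitive group $S_q\wr(S_d\wr S_k)=(S_q\wr S_d)\wr S_k$ of degree $n=q^{dk}$ satisfies $N\ge\varepsilon n$.

*Proof.* **Step 1 (primitivity of the base).** For $q\ge3$ the group $S_q$ on $q$ points is primitive and not regular, so $H=S_q\wr S_d$ is primitive on $\{0,\dots,q-1\}^d$ by Lemma 8.

**Step 2 (a suitable graph).** Let $X$ have $x\sim y$ iff $x,y$ differ in at least two coordinates. It is $H$-invariant, non-null because $d\ge2$, and not complete because some pairs differ in just one coordinate. Two different points of $\{x:\sum x_i\equiv0\bmod q\}$ cannot differ in exactly one coordinate, so this is a clique of size $q^{d-1}$. Colour each point by its first $d-1$ coordinates. Points with the same colour differ at most in the last coordinate, so they are not adjacent, and this is a proper colouring with $q^{d-1}$ colours. Hence $\omega(X)=\chi(X)=q^{d-1}$.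

**Step 3 (to apply Theorem C).** Identify the $q^{d-1}<q^d$ colours with the points of the clique. The colouring becomes a non-injective endomorphism of $X$, so by Lemma 1 $H$ fails to synchronize it. Theorem C with $K=S_k$ applies, with $m=q^d$ and $c=q^{d-1}$, and $\varepsilon=q^{-ds}$ works. $\square$

**Remark (linear growth cannot hold for all $n$).** Call $G$ *2-homogeneous* if it is transitive on unordered pairs of points. Then $N(G)=0$. Indeed, let $f$ be a non-permutation; it identifies some pair. If $t\in\langle G,f\rangle$ has rank $>1$, choose two points in its image and $g\in G$ moving them to that pair. Then $fgt$ has smaller rank than $t$. Repeating this, we reach rank $1$. By Cameron, Neumann and Teague (*On the degrees of primitive permutation groups*, Math. Z. 180 (1982)), for almost all $n$ the only primitive groups of degree $n$ are $A_n$ and $S_n$, which are 2-homogeneous for $n\ge3$. So $\max N(G)=0$ for almost all $n$, where $G$ runs over the primitive groups of degree $n$. Together with Theorem B,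
$$\liminf_{n\to\infty}\frac{\max_GN(G)}n=0,\qquad\limsup_{n\to\infty}\frac{\max_GN(G)}n\ \ge\ \frac1{36}.$$
The exact value of the limsup is not determined here.
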